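\title{Non-transitive partially hyperbolic diffeomorphisms of the 3-torus isotopic to Anosov}

\begin{abstract}
We construct $C^\infty$ partially hyperbolic diffeomorphisms of $\mathbb{T}^3$ that are isotopic to a hyperbolic automorphism and map a proper compact region into its own interior; in particular they are not transitive. The examples differ from the automorphism only by a displacement along the middle eigendirection. The trapping region is a thin neighborhood of three flat ribbons, on which the map follows a substitution on three letters. The planarity of stepped surfaces and an order-preserving property of the substitution make this map monotone along center lines, which is what allows it to be extended to a diffeomorphism. The examples are $C^1$-robust, can be taken real analytic, and can be chosen with a hyperbolic attractor whose unstable bundle is one-dimensional.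
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}^3=\mathbb{R}^3/\mathbb{Z}^3$ carry the flat metric. A $C^1$ diffeomorphism $f$ of $\mathbb{T}^3$ is \emph{partially hyperbolic} if there are a continuous $Df$-invariant splitting $T\mathbb{T}^3=E^s\oplus E^c\oplus E^u$ into line bundles and an integer $N\ge1$ such that, for every $x$ and all unit vectors $v^s\in E^s_x$, $v^c\in E^c_x$, $v^u\in E^u_x$,
\begin{equation}\label{eq:ph}
\|Df^N_xv^s\|<\|Df^N_xv^c\|<\|Df^N_xv^u\|,\qquad \|Df^N_xv^s\|<1<\|Df^N_xv^u\| .
\end{equation}
Thus $E^s$ is contracted and $E^u$ is expanded, while the center bundle $E^c$ may be contracted at some points and expanded at others, always less strongly than the extreme bundles. A diffeomorphism $g$ is \emph{Anosov} if there is a continuous $Dg$-invariant splitting $T\mathbb{T}^3=E^s\oplus E^u$ with $E^s$ uniformly contracted and $E^u$ uniformly expanded by some iterate of $Dg$. A diffeomorphism is \emph{in the isotopy class of an Anosov} if it is isotopic to an Anosov diffeomorphism of $\mathbb{T}^3$; equivalently, its action on $\pi_1(\mathbb{T}^3)=\mathbb{Z}^3$ is a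 hyperbolic matrix in $GL(3,\mathbb{Z})$, that is, one with no eigenvalue of modulus $1$. A diffeomorphism is \emph{transitive} if it has a dense orbit. The following question is posed in \cite{classification}.

\begin{quote}
\textbf{Question.} Is there a partially hyperbolic diffeomorphism of $\mathbb{T}^3$ in the isotopy class of an Anosov which is not transitive?
\end{quote}

The most direct obstruction to transitivity is a \emph{trapping region}: a compact set $K$ with $\emptyset\ne K\ne\mathbb{T}^3$ and $f(K)\subset\operatorname{int}K$ (see Lemma~\ref{lem:wander}). Three simple cases show what the two hypotheses of the question do.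

\emph{Linear maps.} Let $B\in GL(3,\mathbb{Z})$ be hyperbolic with three real eigenvalues of distinct moduli. The automorphism $B$ is partially hyperbolic, with the eigendirections as bundles, and it has no trapping region. Indeed, the characteristic polynomial of $B$ has no rational root, since such a root would be $\pm1$, so it is irreducible. If an eigenvector $e_u$ for the strongest eigenvalue were orthogonal to some $m\in\mathbb{Z}^3\setminus\{0\}$, the vectors $(B^T)^jm$ would span a proper rational invariant subspace of $B^T$, which irreducibility forbids. By Kronecker's theorem, long segments parallel to $e_u$ are therefore nearly dense in $\mathbb{T}^3$, and a trapping region would contain the images $B^j(I)$ of a short segment $I$ of this kind.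

\emph{Outside the Anosov class.} Let $B_2\in SL(2,\mathbb{Z})$ have eigenvalues $\nu^{-1}<1<\nu$, and let $g$ be a circle diffeomorphism with an attracting fixed point $p$ and $\nu^{-1}<g'<\nu$. Then $B_2\times g$ is partially hyperbolic on $\mathbb{T}^2\times S^1$, and a neighborhood of the invariant torus $\mathbb{T}^2\times\{p\}$ is trapping. The action on $\pi_1$ has the eigenvalue $1$.

\emph{Without partial hyperbolicity.} Compose $B$ with the time-one map of a vector field supported near the fixed point $0$ and equal to $-Tx$ on a smaller neighborhood, with $T$ large. The result is isotopic to $B$ and has a sink at $0$, so a small ball is trapping.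

Under both hypotheses neither escape is available. A trapping region of a partially hyperbolic diffeomorphism contains all forward images of a short arc tangent to $E^u$, and these are curves of unbounded length; and a hyperbolic matrix in $GL(3,\mathbb{Z})$ leaves invariant no subtorus that could hold them. One would guess that the curves spread over the torus, as in the linear case, and that the answer to the question is no. The answer is yes. Let
\[
A=\begin{pmatrix}2&1&0\\1&2&1\\0&1&1\end{pmatrix}\in SL(3,\mathbb{Z}),
\]
a hyperbolic matrix with eigenvalues $0<\lambda_s<1<\lambda_c<\lambda_u$.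

\begin{theorem}\label{thm:main}
For every sufficiently large $k$ there are a $C^\infty$ partially hyperbolic diffeomorphism $f$ of $\mathbb{T}^3$, isotopic to the Anosov automorphism $A^{2k}$, and a compact set $\emptyset\ne K\subsetneq\mathbb{T}^3$ with $f(K)\subset\operatorname{int}K$. In particular $f$ is not transitive.
\end{theorem}

The phenomenon is robust. Recall that an open set $O$ is \emph{wandering} for $h$ if $h^j(O)\cap O=\emptyset$ for all $j\ge1$; that an $\varepsilon$-\emph{chain} is a finite sequence $x_0,\dots,x_l$, $l\ge1$, with $d(h(x_j),x_{j+1})<\varepsilon$ for all $j$; and that $h$ is \emph{chain transitive} if for all $x,y$ and $\varepsilon>0$ some $\varepsilon$-chain goes from $x$ to $y$. A compact invariant set is \emph{uniformly hyperbolic} if over it the tangent bundle splits as in the definition of an Anosov diffeomorphism.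

\begin{theorem}\label{thm:robust}
For every sufficiently large $k$ the isotopy class of $A^{2k}$ contains a nonempty $C^1$-open set $\mathcal{U}_k$ of partially hyperbolic diffeomorphisms, each of which has a trapping region, with the following properties.
\begin{enumerate}
\item[(a)] Each $h\in\mathcal{U}_k$ has a nonempty open wandering set, is not transitive, is not chain transitive, and preserves no fully supported probability measure.
\item[(b)] $\mathcal{U}_k$ contains real-analytic diffeomorphisms.
\item[(c)] $\mathcal{U}_k$ contains $C^\infty$ diffeomorphisms $f$, with trapping region $K$, for which $\Gamma_f=\bigcap_{j\ge0}f^j(K)$ is a uniformly hyperbolic set with stable bundle $E^s\oplus E^c$ and unstable bundle $E^u$.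
\item[(d)] The inverses $h^{-1}$, $h\in\mathcal{U}_k$, form an open set of non-transitive partially hyperbolic diffeomorphisms with trapping regions in the class of $A^{-2k}$, where the middle eigenvalue has modulus less than $1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:center} reduces Theorem~\ref{thm:main} to the construction of one function that is monotone along center lines, works out the one-dimensional model of that construction, and lays out the plan. Sections~\ref{sec:subst} and~\ref{sec:tilings} contain the two combinatorial ingredients, a substitution and a family of planar tilings. Sections~\ref{sec:skeleton}--\ref{sec:extension} build the function, and Sections~\ref{sec:proof} and~\ref{sec:robust} prove the theorems.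

\section{Moving points along center lines}\label{sec:center}

\subsection{Eigencoordinates}
The characteristic polynomial of $A$ is $p(x)=x^3-5x^2+6x-1$. From $p(0.198)<0<p(0.1981)$, $p(1.55)>0>p(1.555)$ and $p(3.24)<0<p(3.25)$ we get
\[
\lambda_s\in(0.198,0.1981),\qquad\lambda_c\in(1.55,1.555),\qquad\lambda_u\in(3.24,3.25).
\]
For each eigenvalue $\lambda$ the row vector $(1,\ \lambda-2,\ \frac{\lambda-2}{\lambda-1})$ is a left eigenvector of $A$: the first and third coordinates of the eigenvector equation hold by construction, and the second reads $2\lambda-3=(\lambda-2)^2(\lambda-1)$, which is $p(\lambda)=0$. Let $s$ and $u$ be the linear forms on $\mathbb{R}^3$ given by these vectors for $\lambda_s$ and $\lambda_u$, and let $c$ be given by \emph{minus} this vector for $\lambda_c$. With $\epsilon_1,\epsilon_2,\epsilon_3$ the standard basis of $\mathbb{Z}^3$, put $s_i=s(\epsilon_i)$, $c_i=c(\epsilon_i)$, $u_i=u(\epsilon_i)$. The bounds on the eigenvalues give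
\begin{equation}\label{eq:data}
\begin{array}{lll}
s_1=1, & s_2\in(-1.802,-1.8019), & s_3\in(2.2468,2.2471),\\
c_1=-1, & c_2\in(0.445,0.45), & c_3\in(0.80,0.82),\\
u_1=1, & u_2\in(1.24,1.25), & u_3\in(0.55,0.56).
\end{array}
\end{equation}
We use $(s,c,u)$ as coordinates on $\mathbb{R}^3$, with dual basis $e_s,e_c,e_u$ of eigenvectors of $A$, and we write $\partial_s,\partial_c,\partial_u$ for the derivatives in these directions and $\|x\|_\infty=\max\{|s(x)|,|c(x)|,|u(x)|\}$. Since $A$ is symmetric, its eigenvectors are orthogonal and $e_s$ is a positive multiple of $(s_1,s_2,s_3)^T$. A \emph{center line} is a line parallel to $e_c$. Let $P_\sigma$ be the plane $\{s=\sigma\}$, and let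
\[
\pi:\mathbb{R}^3\to\mathbb{R}^2,\qquad \pi(x)=(u(x),c(x)),
\]
be the projection along $e_s$. We draw $u$ horizontally and $c$ vertically, so that the center lines in $P_\sigma$ project to the vertical lines. The vectors $w_i=\pi(\epsilon_i)=(u_i,c_i)$ all point to the right, and by \eqref{eq:data} their slopes satisfy
\begin{equation}\label{eq:slopes}
\frac{c_1}{u_1}<\frac{c_2}{u_2}<\frac{c_3}{u_3},\qquad \Bigl|\frac{c_i}{u_i}\Bigr|\le\frac32 .
\end{equation}
For an integer $k\ge2$, to be chosen large, put $B=A^{2k}$ and $\mu_s=\lambda_s^{2k}$, $\mu_c=\lambda_c^{2k}$, $\mu_u=\lambda_u^{2k}$. In coordinates, $B(s,c,u)=(\mu_ss,\mu_cc,\mu_uu)$.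

\subsection{A criterion for partial hyperbolicity}
The examples are of the form $B+\psi e_c$. For such maps partial hyperbolicity depends on the derivative along $e_c$ only.

\begin{proposition}\label{prop:ph}
Let $\psi:\mathbb{R}^3\to\mathbb{R}$ be $C^\infty$ and $\mathbb{Z}^3$-periodic, and suppose that $b=\mu_c+\partial_c\psi$ satisfies $\kappa\le b\le\Lambda$, where $\mu_s<\kappa\le\Lambda<\mu_u$. Then $\tilde f=B+\psi e_c$ induces a $C^\infty$ partially hyperbolic diffeomorphism $f$ of $\mathbb{T}^3$ isotopic to $B$. The bundles $E^s,E^c,E^u$ are spanned by continuous vector fields $\xi^s$, $e_c$, $\xi^u$ that $Df_x$ multiplies by $\mu_s$, $b(x)$, $\mu_u$.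
\end{proposition}

\begin{proof}
For $t\in[0,1]$ let $\tilde f_t=B+t\psi e_c$, that is, $\tilde f_t(s,c,u)=(\mu_ss,\ \mu_cc+t\psi,\ \mu_uu)$. This map permutes the center lines as $B$ does, and on each center line its derivative is $(1-t)\mu_c+tb\ge\min\{\mu_c,\kappa\}>0$, so it maps the line bijectively onto its image line. Hence $\tilde f_t$ is a bijection of $\mathbb{R}^3$ with nonzero Jacobian $\mu_s\mu_u((1-t)\mu_c+tb)$. Moreover $\tilde f_t(z+m)=\tilde f_t(z)+Bm$ for $m\in\mathbb{Z}^3$, and $B\mathbb{Z}^3=\mathbb{Z}^3$. So $\tilde f_t$ induces a diffeomorphism $f_t$ of $\mathbb{T}^3$, and $(f_t)$ is an isotopy from $B$ to $f$.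

With $q=\partial_u\psi$ and $q'=\partial_s\psi$ we have
\[
Df\,e_c=b\,e_c,\qquad Df\,e_u=\mu_ue_u+q\,e_c,\qquad Df\,e_s=\mu_se_s+q'e_c .
\]
Look for $\xi^u=e_u+a\,e_c$ and $\xi^s=e_s+a'e_c$ with continuous functions $a,a'$ on $\mathbb{T}^3$. The equations $Df_x\xi^u(x)=\mu_u\xi^u(fx)$ and $Df_x\xi^s(x)=\mu_s\xi^s(fx)$ say that $a$ and $a'$ are fixed points of
\[
a\mapsto\Bigl(\frac{ba+q}{\mu_u}\Bigr)\circ f^{-1},\qquad a'\mapsto\frac{\mu_s\,a'\circ f-q'}{b}.
\]
These maps are contractions of $C^0(\mathbb{T}^3)$, with factors at most $\Lambda/\mu_u<1$ and $\mu_s/\kappa<1$, so the fixed points exist. The fields $\xi^s,e_c,\xi^u$ are linearly independent at each point and span a continuous invariant splitting. Their norms are bounded above and below, and $e_c$ is constant, so there is $c_*\ge1$ such that for all $N\ge1$ and all unit vectors in the three bundles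
\[
\|Df^Nv^s\|\le c_*\mu_s^N,\qquad\kappa^N\le\|Df^Nv^c\|\le\Lambda^N,\qquad\|Df^Nv^u\|\ge c_*^{-1}\mu_u^N .
\]
Since $\mu_s<\min\{1,\kappa\}$ and $\mu_u>\max\{1,\Lambda\}$, the inequalities \eqref{eq:ph} hold for large $N$.
\end{proof}

\begin{lemma}\label{lem:wander}
Let $h$ be a homeomorphism of $\mathbb{T}^3$ with a trapping region $K$. Then $O=\operatorname{int}K\setminus h(K)$ is a nonempty open wandering set, and no orbit of $h$, forward or two-sided, is dense.
\end{lemma}

\begin{proof}
The set $O$ is open because $h(K)$ is compact. If it were empty, $h(K)=\operatorname{int}K$ would be open, closed, nonempty and different from $\mathbb{T}^3$, contradicting connectedness. For $j\ge1$ we have $h^j(O)\subset h^j(K)\subset h(K)$, which is disjoint from $O$. So a two-sided orbit meets $O$ at most once. A dense orbit meets $O$ in infinitely many points, since $O$ minus a finite set is still open and nonempty.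
\end{proof}

\subsection{The model on one center line, and the plan}\label{sec:model}
By Proposition~\ref{prop:ph} we may take $\tilde f(s,c,u)=(\mu_ss,\,g(s,c,u),\,\mu_uu)$ with any smooth $g$ such that $g-\mu_cc$ is periodic and $\partial_cg$ stays in a compact subinterval of $(\mu_s,\mu_u)$. Two features matter. There is no restriction on $\partial_sg$ and $\partial_ug$. And for fixed constants $\kappa,C'>0$ the interval $[\kappa,C'\mu_c]$ lies in $(\mu_s,\mu_u)$ once $k$ is large. The next example shows how an increasing map of a line, at bounded distance from an expansion, traps a neighborhood of a discrete set while its slopes stay in an interval of exactly this form.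

\begin{example}\label{ex:line}
Let $\mu>1$ be real and let $G(n)=\lfloor\mu n\rfloor$, a nondecreasing map $\mathbb{Z}\to\mathbb{Z}$ with $|G(n)-\mu n|\le1$. Let $H:\mathbb{R}\to\mathbb{R}$ equal $G(n)$ on $[n-\frac14,n+\frac14]$ and be affine on the gaps between these intervals. The gaps have length $\frac12$ and $0\le G(n+1)-G(n)\le\mu+1$, so the slopes of $H$ lie in $[0,4\mu]$. The map $H$ collapses each interval to an integer and is not invertible. Push it slightly back toward the linear map: with $\kappa=\frac1{16}$ and $\eta=\kappa/\mu$ let
\[
g(c)=(1-\eta)H(c)+\eta\mu c .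
\]
The slopes of $g$ lie in $[\kappa,4\mu]$, and for $|c-n|\le\frac14$,
\[
|g(c)-G(n)|=\eta\,|\mu c-G(n)|\le\eta\bigl(\tfrac\mu4+1\bigr)\le\tfrac54\kappa<\tfrac18 .
\]
So $g$ maps $\mathbb{Z}+[-\frac14,\frac14]$ into its interior, and neither $\kappa$ nor the factor $4$ depends on $\mu$.
\end{example}

We want to do this on all center lines at once. This requires a closed $\mathbb{Z}^3$-invariant set $E\subset\mathbb{R}^3$ that meets each center line in a discrete set, and a map $x\mapsto(\mu_ss(x),G(x),\mu_uu(x))$ of $E$ into itself. The example used that $G$ is nondecreasing along the line, that $G$ is within $O(\mu_c)$ of $\mu_cc$, and that the intervals around the points of $E$ are disjoint. In the product $B_2\times g$ of the introduction the set $E$ is the lift of the invariant torus. Here no such torus exists, and we proceed as follows.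

Since $u$ is stretched by $\mu_u$, the trace of $E$ on a plane $P_\sigma$ must consist of curves that run indefinitely to the left and to the right. An equivariant supply of such curves is given by the projections along $e_s$ of lattice paths with steps $\epsilon_1,\epsilon_2,\epsilon_3$ whose vertices $n$ have $s(n)$ close to $\sigma$. The matrix $B$ sends lattice points to lattice points, but it sends the edge $[n,n+\epsilon_i]$ to a long straight segment. We replace that segment by a lattice path with the same endpoints, encoded by a word $\theta(i)$. This raises four difficulties.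
\begin{itemize}
\item The image paths must again have $s$-coordinates in the allowed window (Lemmas~\ref{lem:prefix} and~\ref{lem:trap}).
\item The map $G$ must preserve the vertical order. If projected edges could cross, the order of two edges would change along the way and this would be hopeless. A window of the right length makes the projected edges the $1$-skeleton of a tiling (Proposition~\ref{prop:tiling}), and then it suffices to compare the lower and upper boundaries of one tile (Lemma~\ref{lem:monotone}).
\item Two edges that leave, or enter, the same vertex come arbitrarily close, so the intervals around points of $E$ overlap. A function $H$ that is constant on both intervals exists only if close points have the \emph{same} image. This is arranged by letting all words $\theta(i)$ have a long common prefix and a long common suffix.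
\item The collapsing function $H$ must be Lipschitz on $\mathbb{R}^3$, not only on each line. An extension formula with an asymmetric gauge achieves this (Lemma~\ref{lem:extension}).
\end{itemize}

\section{A monotone substitution}\label{sec:subst}

For a word $w$ over the alphabet $\{1,2,3\}$ let $|w|\in\mathbb{Z}^3$ be its abelianization: the $i$-th coordinate counts the letters $i$. A \emph{morphism} $\theta$ assigns a word $\theta(i)$ to each letter and acts on words by concatenation. Its \emph{matrix} $M_\theta$ has columns $|\theta(i)|$; then $|\theta(w)|=M_\theta|w|$ and $M_{\theta\theta'}=M_\theta M_{\theta'}$.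

A lattice point $n$ and a word $w=i_1\cdots i_l$ define the lattice path $n,\ n+\epsilon_{i_1},\ n+\epsilon_{i_1}+\epsilon_{i_2},\dots,n+|w|$. Its projection under $\pi$ is a broken line with steps $w_{i_1},\dots,w_{i_l}$. As all $u_i>0$, it is the graph of a function
\[
\beta_{n,w}:[u(n),u(n+|w|)]\to\mathbb{R},
\]
which is $\frac32$-Lipschitz by \eqref{eq:slopes}.

A \emph{flip} replaces a factor $ab$ of a word by $ba$, where $a<b$ are letters. Write $w\sqsubseteq w'$ if $w'$ arises from $w$ by finitely many flips, possibly none. Since $w_a$ has smaller slope than $w_b$, a flip replaces the two lower sides of a parallelogram spanned by $w_a,w_b$ by its two upper sides. Therefore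
\begin{equation}\label{eq:order}
w\sqsubseteq w'\quad\Longrightarrow\quad |w|=|w'|\ \text{ and }\ \beta_{n,w}\le\beta_{n,w'} .
\end{equation}
A morphism $\theta$ is \emph{monotone} if $\theta(ab)\sqsubseteq\theta(ba)$ for all letters $a<b$. This depends on the order of the letters in the words $\theta(i)$, not only on the matrix: if $\theta(1)=211$ and $\theta(2)=1223$, the line of $\theta(12)$ starts above the line of $\theta(21)$, and $\theta$ is not monotone by \eqref{eq:order}. Let $\overline w$ be the word $w$ read backwards, and let the \emph{mirror} $\overline\theta$ of $\theta$ be the morphism $i\mapsto\overline{\theta(i)}$, which has the same matrix.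

\begin{lemma}\label{lem:monotone}
A monotone morphism preserves $\sqsubseteq$. Compositions and mirrors of monotone morphisms are monotone.
\end{lemma}

\begin{proof}
If $\theta$ is monotone and $a<b$, then $\theta(x\,ab\,y)=\theta(x)\theta(ab)\theta(y)\sqsubseteq\theta(x)\theta(ba)\theta(y)=\theta(x\,ba\,y)$ for all words $x,y$, because flips can be performed inside a factor. This gives the first claim. If $\theta'$ is also monotone, apply $\theta$ to $\theta'(ab)\sqsubseteq\theta'(ba)$ to see that $\theta\theta'$ is monotone. Reading backwards turns a flip into the inverse of a flip, so $w\sqsubseteq w'$ implies $\overline{w'}\sqsubseteq\overline w$. Hence $\overline\theta(ab)=\overline{\theta(ba)}\sqsubseteq\overline{\theta(ab)}=\overline\theta(ba)$.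
\end{proof}

Consider $U:1\mapsto1,\ 2\mapsto21,\ 3\mapsto23$ and $L:1\mapsto21,\ 2\mapsto23,\ 3\mapsto3$. Both are monotone; each arrow below is one flip, from the image of $ab$ to the image of $ba$:
\[
\begin{array}{lll}
ab & U & L\\[2pt]
12 & 121\to211 & 2123\to2213\to2231\to2321\\
13 & 123\to213\to231 & 213\to231\to321\\
23 & 2123\to2213\to2231\to2321\qquad & 233\to323
\end{array}
\]
So $\phi=UL:1\mapsto211,\ 2\mapsto2123,\ 3\mapsto23$ is monotone, and its matrix is $A$. The words $\phi(i)$ have a common first letter but not a common last letter; for the mirror $\overline\phi:1\mapsto112,\ 2\mapsto3212,\ 3\mapsto32$ it is the other way around. The composition $\tau=\phi\,\overline\phi$ has both properties: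
\[
\tau(1)=2112112123,\qquad\tau(2)=2321232112123,\qquad\tau(3)=232123 .
\]
By Lemma~\ref{lem:monotone}, $\tau$ and its powers are monotone. The matrix of $\tau^k$ is $A^{2k}=B$. Since $\tau^k(i)=\tau^{k-1}(\tau(i))$,
\begin{equation}\label{eq:ends}
\text{every word }\tau^k(i)\text{ begins with }\tau^{k-1}(2)\text{ and ends with }\tau^{k-1}(3).
\end{equation}
Figure~\ref{fig:tile} shows the effect of $\tau$ on the two halves of the boundary of one parallelogram.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.55cm,-0.55cm)},y={(0.686cm,0.245cm)},z={(0.305cm,0.441cm)}]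
\begin{scope}[xshift=-2.4cm]
\draw[dashed] (0,0,0)--(1,0,0)--(1,0,1);
\draw (0,0,0)--(0,0,1)--(1,0,1);
\node[above] at (0,0,1) {$31$};
\node[below] at (1,0,0) {$13$};
\end{scope}
\draw[very thick] (0,0,0)--(0,1,0);
\draw[very thick] (5,5,2)--(5,6,2)--(6,6,2)--(6,7,2)--(6,7,3);
\draw[dashed] (0,1,0)--(2,1,0)--(2,2,0)--(4,2,0)--(4,3,0)--(5,3,0)--(5,4,0)--(5,4,1)--(5,5,1)--(5,5,2);
\draw (0,1,0)--(0,1,1)--(0,2,1)--(1,2,1)--(1,3,1)--(1,3,2)--(1,4,2)--(3,4,2)--(3,5,2)--(5,5,2);
\node[above] at (1,4,2) {$\tau(31)$};
\node[below] at (5,3,0) {$\tau(13)$};
\end{tikzpicture}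
\caption{Left: the parallelogram spanned by $w_1$ and $w_3$, with lower boundary $13$ (dashed) and upper boundary $31$ (solid); $u$ is horizontal and $c$ is vertical. Right, at the same scale: the broken lines of $\tau(13)$ (dashed) and $\tau(31)$ (solid). The first stays below the second, and they coincide (thick) on the prefix $2$ and on the suffix $2123$.}\label{fig:tile}
\end{figure}

The vertices of the path of $\tau^k(i)$ are the abelianizations of its prefixes. Their $s$-coordinates stay in a short interval, and their $c$-coordinates are of the order of $\mu_c$.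

\begin{lemma}\label{lem:prefix}
There is a constant $C_0\ge1$ such that for all $k\ge1$, all letters $i$ and all prefixes $p$ of $\tau^k(i)$, including the empty word and the full word,
\[
s(|p|)\in[-2.43,\,0.48],\qquad |c(|p|)|\le C_0\lambda_c^{2k}.
\]
\end{lemma}

\begin{proof}
A prefix of $\tau^{k+1}(i)=\tau(\tau^k(i))$ has the form $\tau(q)r$ with $q$ a prefix of $\tau^k(i)$ and $r$ a prefix of some $\tau(j)$, and $|\tau(q)r|=A^2|q|+|r|$. Hence
\begin{equation}\label{eq:rec}
s(|\tau(q)r|)=\lambda_s^2\,s(|q|)+s(|r|),\qquad c(|\tau(q)r|)=\lambda_c^2\,c(|q|)+c(|r|).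
\end{equation}
For $k=1$, note that $\tau(3)$ is a prefix of $\tau(2)$. Adding up the steps $s_1=1$, $s_2\approx-1.80194$, $s_3\approx2.24698$ along $\tau(1)$ and $\tau(2)$ gives the following values of $s(|p|)$ on the nonempty prefixes:
\begin{align*}
\tau(1):\ &-1.802,\ -0.802,\ 0.198,\ -1.604,\ -0.604,\ 0.396,\ -1.406,\ -0.406,\\
&-2.208,\ 0.039;\\
\tau(2):\ &-1.802,\ 0.445,\ -1.357,\ -0.357,\ -2.159,\ 0.088,\ -1.714,\ -0.714,\\
&0.286,\ -1.516,\ -0.516,\ -2.318,\ -0.071.
\end{align*}
The approximations of $s_2,s_3$ lie in the intervals of \eqref{eq:data}, of lengths $0.0001$ and $0.0003$, and a prefix has at most six letters $2$ and three letters $3$. So the error, including rounding, is at most $6(0.0001)+3(0.0003)+0.0005<0.01$, and all values lie in $[-2.33,0.46]$. Since $0<\lambda_s^2<0.0393$, $\ 0.0393\cdot2.43+2.33\le2.43$ and $0.0393\cdot0.48+0.46\le0.48$, the first claim follows from \eqref{eq:rec} by induction.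

Let $M_k$ be the maximum of $|c(|p|)|$ over all prefixes $p$ of the words $\tau^k(i)$, for $k\ge0$. Then $M_0=\max|c_i|=1$, and \eqref{eq:rec} gives $M_{k+1}\le\lambda_c^2M_k+M_1$. Dividing by $\lambda_c^{2k+2}$ and summing, $M_k\lambda_c^{-2k}\le1+M_1\sum_{j\ge1}\lambda_c^{-2j}=1+M_1/(\lambda_c^2-1)=:C_0$. The series converges because $\lambda_c>1$.
\end{proof}

From now on $\theta=\tau^k$ with $k\ge2$, so that $|\theta(i)|=B\epsilon_i$.

\section{Stepped surfaces and planar tilings}\label{sec:tilings}

The \emph{cells} are the vertices, unit edges, unit squares and unit cubes of the cubical complex $\mathbb{Z}^3$; their relative interiors partition $\mathbb{R}^3$. We write $(n,i)$ for the edge $[n,n+\epsilon_i]$. On the vertices of a unit cube, $s$ has range of length $\omega=s_1+|s_2|+s_3>5$. Let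
\[
W=[-3.5,\,-3.5+\omega)\supset[-3.5,\,1.5],
\]
and call a cell \emph{$\sigma$-admissible} if $s(n)-\sigma\in W$ for each of its vertices $n$. The half-open window of length $\omega$ is just short enough to exclude cubes, and it is long enough to leave no holes.

\begin{proposition}\label{prop:tiling}
Fix $\sigma\in\mathbb{R}$ and let $\Sigma_\sigma$ be the union of the $\sigma$-admissible cells. No cube is admissible, every admissible vertex or edge is a face of an admissible square, $\pi$ restricts to a bijection $\Sigma_\sigma\to\mathbb{R}^2$, and the family of projected admissible cells is locally finite.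
\end{proposition}

\begin{proof}
Change the sign of the second coordinate of $\mathbb{R}^3$. This preserves the set of cells. In the new coordinates $s(x)=\langle x,v\rangle$ with $v=(s_1,|s_2|,s_3)$, the entries of $v$ are positive with sum $\omega$, and $e_s$ is a positive multiple of $v$. With $h=\sigma-3.5$, a vertex $n$ is admissible if and only if $h\le\langle n,v\rangle<h+\omega$. We show that $\Sigma_\sigma$ is the boundary of the pile of cubes
\[
\mathcal{D}=\bigcup\bigl\{m+[0,1]^3:\ m\in\mathbb{Z}^3,\ \langle m,v\rangle<h\bigr\},
\]
which is closed as a locally finite union of closed sets. We call $m$ the index of the cube $m+[0,1]^3$, and $\le$ is the coordinatewise order.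

\emph{Step 1: if $x\in\mathcal{D}$ and $y\le x$, then $y\in\mathcal{D}$.} Let $x\in n+[0,1]^3$ with $\langle n,v\rangle<h$, and put $m_j=\min\{n_j,\lfloor y_j\rfloor\}$. If $m_j=\lfloor y_j\rfloor$, then $y_j\in[m_j,m_j+1)$. Otherwise $m_j=n_j\le y_j\le x_j\le n_j+1$. So $y\in m+[0,1]^3$, and $m\le n$ gives $\langle m,v\rangle<h$.

\emph{Step 2: $\pi:\partial\mathcal{D}\to\mathbb{R}^2$ is a bijection.} We have $\{\langle x,v\rangle<h\}\subset\mathcal{D}\subset\{\langle x,v\rangle\le h+\omega\}$; for the first inclusion use the cube with index $(\lfloor x_1\rfloor,\lfloor x_2\rfloor,\lfloor x_3\rfloor)$. The fibers of $\pi$ are the lines $t\mapsto x+te_s$. By Step 1 and these inclusions, such a line meets $\mathcal{D}$ in a closed half-line $\{t\le t^*\}$, whose endpoint lies in $\partial\mathcal{D}$. Conversely, let $y\in\partial\mathcal{D}$ and $t>0$. If $y+te_s$ were in $\mathcal{D}$, then all points $\le y+te_s$, which form a neighborhood of $y$, would be in $\mathcal{D}$. So $y$ is the endpoint of the half-line on its fiber.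

\emph{Step 3: $\partial\mathcal{D}=\Sigma_\sigma$, and no cube is admissible.} Let $y$ lie in the relative interior of the cell $n+\sum_{i\in I}[0,1]\epsilon_i$, where $I\subset\{1,2,3\}$. The cubes containing $y$ have indices $m$ with $m_i=n_i$ for $i\in I$ and $m_j\in\{n_j-1,n_j\}$ for $j\notin I$. First, $y\in\mathcal{D}$ if and only if the smallest value of $\langle m,v\rangle$ among them, namely $\langle n,v\rangle-\sum_{j\notin I}v_j$, is less than $h$; equivalently,
\[
\langle n,v\rangle+\textstyle\sum_{i\in I}v_i<h+\omega .
\]
Second, $y\notin\operatorname{int}\mathcal{D}$ if and only if $\langle n,v\rangle\ge h$. Indeed, if $\langle n,v\rangle<h$, all cubes containing $y$ lie in $\mathcal{D}$, and they cover a neighborhood of $y$. If $\langle n,v\rangle\ge h$, the interior of the cube with index $n$ meets no other cube, so it is disjoint from $\mathcal{D}$, and $y$ lies in its closure. Now $\langle n,v\rangle$ and $\langle n,v\rangle+\sum_{i\in I}v_i$ are the minimum and the maximum of $\langle\cdot,v\rangle$ on the vertices of the cell. So $y\in\partial\mathcal{D}$ if and only if the cell is admissible. Faces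 of admissible cells are admissible, hence $\partial\mathcal{D}=\Sigma_\sigma$. For $I=\{1,2,3\}$ the two inequalities contradict each other.

\emph{Step 4: local finiteness and squares.} Admissible cells lie in the slab $h\le s\le h+\omega$, and the part of the slab over a bounded subset of $\mathbb{R}^2$ is bounded, so it meets finitely many cells. Thus the union $S$ of the projected admissible squares is closed. Its complement is open and, by Steps 2 and 3, is covered by countably many segments and points, so it is empty. Let $y$ be in the relative interior of an admissible vertex or edge $e$. Then $\pi(y)\in\pi(Q)$ for an admissible square $Q$, so $y\in Q$ by injectivity, and $y$ lies in the relative interior of a face of $Q$. That face is $e$.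
\end{proof}

We return to the original coordinates. An admissible square $n+[0,1]\epsilon_a+[0,1]\epsilon_b$, $a<b$, projects to a \emph{tile}: the parallelogram with left vertex $\pi(n)$ spanned by $w_a,w_b$, nondegenerate by \eqref{eq:slopes}, whose lower and upper boundaries are the graphs of $\beta_{n,ab}$ and $\beta_{n,ba}$. By Proposition~\ref{prop:tiling} the tiles form a locally finite tiling $\mathcal{T}_\sigma$ of the plane (Figure~\ref{fig:tiling}). Its \emph{edges} and \emph{vertices} are the projections of the admissible edges and vertices, and the union of the edges is its \emph{skeleton}. Injectivity of $\pi$ on $\Sigma_\sigma$ means that two edges meet only in the projection of a common lattice point, and that the complement of the skeleton is the disjoint union of the open tiles. Finally, $\mathcal{T}_{\sigma+s(m)}=\mathcal{T}_\sigma+\pi(m)$ for $m\in\mathbb{Z}^3$.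

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.9cm,-0.9cm)},y={(1.122cm,0.401cm)},z={(0.499cm,0.722cm)}]
\clip (0cm,-2.3cm) rectangle (10cm,2.3cm);
\foreach \x in {-3,...,7} \foreach \y in {-2,...,7}
\foreach \z [evaluate=\z as \s using {\x-1.802*(\y)+2.247*(\z)-0.1}] in {-3,...,5}
\foreach \lo/\hi/\p/\q/\w in {0/1/1/0/0,-1.802/0/0/1/0,0/2.247/0/0/1}{
\pgfmathparse{int((\s+(\lo)>=(-3.5))*(\s+(\hi)<1.549)+(\s+(\lo)>=(-3))*(\s+(\hi)<=1))}
\ifcase\pgfmathresult\relax
\or\draw[gray] (\x,\y,\z)--++(\p,\q,\w);
\or\draw[very thick] (\x,\y,\z)--++(\p,\q,\w);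
\fi}
\end{tikzpicture}
\caption{A patch of the tiling $\mathcal{T}_\sigma$ for $\sigma=0.1$, with $u$ horizontal and $c$ vertical. The edges are the projections along $e_s$ of the unit edges of $\mathbb{Z}^3$ whose endpoints $n$ satisfy $s(n)-\sigma\in W$. The thick edges satisfy the stronger condition $s(n)-\sigma\in[-3,1]$ at both endpoints; they form the trace on $P_\sigma$ of the ribbons of Section~\ref{sec:ribbons}.}\label{fig:tiling}
\end{figure}

\begin{lemma}\label{lem:paths}
For every point $q$ of the skeleton of $\mathcal{T}_\sigma$ and every real number $u'$ there is a path in the skeleton from $q$ to the vertical line $\{u=u'\}$ along which $u$ is strictly monotone (or which is reduced to $q$).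
\end{lemma}

\begin{proof}
No edge is vertical and every edge has horizontal length at least $0.55$, so it suffices to show that from each vertex $q$ one edge goes to the right and one goes to the left. By local finiteness some tile contains points of the horizontal ray to the right of $q$ arbitrarily close to $q$. Being closed and convex, it contains an initial piece of the ray. By injectivity of $\pi$ on $\Sigma_\sigma$, the vertex $q$ is a corner of this tile. Near $q$ the tile is $q$ plus the cone generated by its two sides at $q$. The cone contains the vector $(1,0)$, so one of the two sides has positive $u$-component. Exchange left and right for the other edge.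
\end{proof}

\section{The substitution acting on the skeletons}\label{sec:skeleton}

Let $X\subset\mathbb{R}^3$ be the set of points $x$ such that $\pi(x)$ lies on the skeleton of $\mathcal{T}_{s(x)}$; thus $X\cap P_\sigma$ is a copy of the skeleton of $\mathcal{T}_\sigma$ drawn in $P_\sigma$. We say that $x\in X$ is \emph{carried} by the edge $(n,i)$ if this edge is $s(x)$-admissible and $\pi(x)$ lies on its projection. For such $x$ put
\[
G(x)=\beta_{Bn,\theta(i)}(\mu_uu(x)).
\]
The argument $\mu_uu(x)$ lies in $[u(Bn),u(Bn+B\epsilon_i)]$, the domain of $\beta_{Bn,\theta(i)}$. If $x$ is carried by several edges, then $\pi(x)=\pi(m)$ for a common endpoint $m$ of these edges, and each of them gives $G(x)=c(Bm)$. So $G:X\to\mathbb{R}$ is well defined. Three properties are read off from the definition.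
\begin{enumerate}
\item[(G1)] If $x,x_1\in X$ are carried by the same edge and $\pi(x)=\pi(x_1)$, then $G(x)=G(x_1)$, even if $s(x)\ne s(x_1)$.
\item[(G2)] $X+m=X$ and $G(x+m)=G(x)+\mu_cc(m)$ for $m\in\mathbb{Z}^3$.
\item[(G3)] If $x_1,x_2\in X\cap P_\sigma$ are joined by a path as in Lemma~\ref{lem:paths}, then $|c(x_2)-c(x_1)|\le\frac32|u(x_2)-u(x_1)|$ and $|G(x_2)-G(x_1)|\le\frac32\mu_u|u(x_2)-u(x_1)|$.
\end{enumerate}

\begin{proposition}\label{prop:G}
There are constants $d_0>0$ and $C\ge1$, independent of $k$, such that the following hold for all $x,x'\in X$.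
\begin{enumerate}
\item[(a)] \emph{(Monotonicity.)} If $x,x'$ lie on one center line and $c(x)\le c(x')$, then $G(x)\le G(x')$.
\item[(b)] \emph{(Merging.)} If $x,x'$ lie on one center line and $|c(x)-c(x')|<d_0$, then $G(x)=G(x')$.
\item[(c)] \emph{(Bounded distance.)} $|G(x)-\mu_cc(x)|\le C\mu_c$.
\end{enumerate}
\end{proposition}

\begin{proof}
A center line in $P_\sigma$ projects to a vertical line, which meets each edge of $\mathcal{T}_\sigma$ at most once. So the center line meets $X$ in a locally finite set, and for (a) and (b) it suffices to treat consecutive points $x,x'$ of this set, with $c(x)<c(x')$. The open segment between $\pi(x)$ and $\pi(x')$ misses the skeleton, so it lies in one open tile, say with left vertex $\pi(n)$ and sides $w_a,w_b$, $a<b$. Then $\pi(x)$ lies on the lower boundary and $\pi(x')$ on the upper boundary. The lower boundary consists of the edges $(n,a)$ and $(n+\epsilon_a,b)$, whose image lines concatenate to the line of $\theta(ab)$ from $Bn$, and the upper boundary gives the line of $\theta(ba)$. With $u=u(x)=u(x')$,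
\[
G(x)=\beta_{Bn,\theta(ab)}(\mu_uu),\qquad G(x')=\beta_{Bn,\theta(ba)}(\mu_uu).
\]

(a) Since $\theta$ is monotone, \eqref{eq:order} gives $G(x)\le G(x')$.

(b) Let $t=u-u(n)\in[0,u_a+u_b]$ and $t_0=u_3/\lambda_u^2<0.06$. By \eqref{eq:ends} the words $\theta(ab)$ and $\theta(ba)$ both begin with $\tau^{k-1}(2)$, whose line has horizontal length $\lambda_u^{2k-2}u_2\ge\mu_ut_0$, and both end with $\tau^{k-1}(3)$, whose line has horizontal length $\lambda_u^{2k-2}u_3=\mu_ut_0$. The two image lines have the same endpoints. Hence $G(x)=G(x')$ if $t\le t_0$ or $t\ge u_a+u_b-t_0$. The height $\beta_{0,ba}(t)-\beta_{0,ab}(t)$ of the tile is continuous and positive for $0<t<u_a+u_b$. Let $d_0$ be its minimum over $t\in[t_0,u_a+u_b-t_0]$ and over the three pairs $a<b$. This number depends neither on $k$ nor on $\sigma$. If $c(x')-c(x)<d_0$, then $t$ lies outside $[t_0,u_a+u_b-t_0]$, so $G(x)=G(x')$.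

(c) By (G2) the function $G-\mu_cc$ is periodic, so we may assume that $x$ is carried by an edge $(0,i)$. Then $|c(x)|\le|c_i|\le1$, and $G(x)$ lies between $c(|p|)$ and $c(|p'|)$ for two consecutive prefixes $p,p'$ of $\tau^k(i)$. By Lemma~\ref{lem:prefix}, $C=C_0+1$ works.
\end{proof}

In (b) it is essential that the common prefix and suffix occupy a fixed \emph{proportion} of the image lines, as \eqref{eq:ends} provides. A common prefix of bounded length would give $t_0$ of order $1/\mu_u$, and then the constant $\Lambda$ in \eqref{eq:constants} below, which contains $\mu_c/d_0$, would exceed $\mu_u$.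

\section{Three ribbons}\label{sec:ribbons}

The set $X$ itself is not suitable as the set $E$ of Section~\ref{sec:model}: the tiling $\mathcal{T}_\sigma$ changes when a lattice point enters or leaves the window, so $G$ cannot be compared on nearby planes. We keep only the edges that lie well inside the window. The construction uses the nested intervals
\[
[-2.43,0.48]\subset[-2.6,0.6]\subset[-3,1]\subset[-3.4,1.4]\subset W .
\]
The first holds the prefix values of Lemma~\ref{lem:prefix}. The margin $0.4$ between the second and the third makes the images land in the interior of the region, and the margin $0.4$ between the third and the fourth makes the chosen edges persist in nearby tilings. This chain is the point where the particular substitution matters: its prefix values fit in an interval much shorter than $\omega$.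

Let $Y=[-3,1]$. Call the edge $(n,i)$ \emph{$\sigma$-deep} if $s(n)-\sigma$ and $s(n+\epsilon_i)-\sigma$ lie in $Y$. Then
\begin{equation}\label{eq:persist}
\text{a $\sigma$-deep edge is $\sigma'$-admissible whenever }|\sigma'-\sigma|<0.4 .
\end{equation}
Let $E\subset X$ be the set of points $x$ carried by an $s(x)$-deep edge. Explicitly, $E=\bigcup_i(R_i+\mathbb{Z}^3)$ with
\[
R_i=\{x:\ -s(x)\in Y_i,\ \pi(x)\in[0,w_i]\},\qquad Y_i=Y\cap(Y-s_i).
\]
Each $Y_i$ is a compact interval of length $4-|s_i|>0$, so $R_i$ is a flat rectangle, a \emph{ribbon}, parallel to $e_s$ and $\epsilon_i$. For $\delta>0$ let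
\[
\widetilde K=\{x+te_c:\ x\in E,\ |t|\le\delta\},\qquad K=\widetilde K/\mathbb{Z}^3 .
\]
The set $K$ is the projection of the three compact sets $R_i+[-\delta,\delta]e_c$, of volume $2\delta(4-|s_i|)u_i$ for the measure $ds\,dc\,du$. So $K$ is compact and nonempty, and $K\ne\mathbb{T}^3$ if the sum of the three volumes is less than the volume of the unit cube $[0,1]^3$ for the same measure. Fix $\delta\in(0,1]$ with this property and with $\delta\le d_0/4$. Neither $\delta$ nor $K$ depends on $k$.

\begin{lemma}\label{lem:trap}
For $x\in E$ let $F(x)=(\mu_ss(x),\,G(x),\,\mu_uu(x))$ in the coordinates $(s,c,u)$. If $\|y-F(x)\|_\infty<2\delta/5$, then $y\in\widetilde K$.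
\end{lemma}

\begin{proof}
Let $x$ be carried by the $s(x)$-deep edge $(n,i)$. Put $\zeta=s(n)-s(x)$, so that $\zeta,\ \zeta+s_i\in Y$, and $\sigma''=\mu_ss(x)$. The point $\pi(F(x))$ lies on the broken line of $\theta(i)$ from $Bn$. It may be an endpoint of that line, so we extend the lattice path by the edge $(Bn-\epsilon_3,3)$ on the left and the edge $(Bn+B\epsilon_i,2)$ on the right. The values of $s(m)-\sigma''$ at the vertices $m$ of the extended path are
\[
\mu_s\zeta+s(|p|)\ \ (p\text{ a prefix of }\theta(i)),\qquad\mu_s\zeta-s_3,\qquad\mu_s(\zeta+s_i)+s_2 .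
\]
Since $k\ge2$, we have $3\mu_s\le3\lambda_s^4<0.01$. By Lemma~\ref{lem:prefix} and \eqref{eq:data} all these values lie in $[-2.6,0.6]$. As $|s(y)-\sigma''|<2\delta/5\le0.4$, all edges of the extended path are $s(y)$-deep. Let $\beta^*=\beta_{Bn-\epsilon_3,\,3\theta(i)2}$. Because $u_2,u_3>0.5$, it is defined on the interval of radius $0.5$ about $\mu_uu(x)$, which contains $u(y)$, and $\beta^*(\mu_uu(x))=G(x)$. The point $(s(y),\beta^*(u(y)),u(y))$ belongs to $E$ and lies on the center line of $y$, and
\[
|c(y)-\beta^*(u(y))|\le|c(y)-G(x)|+\tfrac32\,|u(y)-\mu_uu(x)|<\tfrac25\delta+\tfrac35\delta=\delta .\qedhere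
\]
\end{proof}

\section{The collapsing function}\label{sec:extension}

We now build the analogue of the function $H$ of Example~\ref{ex:line}. Interpolating separately on each center line would not give a continuous function, because points of $E$ appear and disappear as the line crosses the boundary of a ribbon. Instead we use the infimum formula that extends Lipschitz functions, with the norm replaced by a gauge $\Phi$ that charges $\Lambda_0$ per unit for moving up, nothing for moving down, and a large price $M$ per unit for moving in the directions $e_s,e_u$, where Proposition~\ref{prop:ph} imposes no bound.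

\begin{lemma}\label{lem:extension}
Let $\Lambda_0=\mu_c(2+4C/d_0)$. There is a Lipschitz function $H:\mathbb{R}^3\to\mathbb{R}$ such that
\begin{enumerate}
\item[(H1)] $H(x+te_c)=G(x)$ for $x\in E$ and $|t|\le\delta$;
\item[(H2)] $0\le H(y+re_c)-H(y)\le\Lambda_0r$ for $y\in\mathbb{R}^3$ and $r\ge0$;
\item[(H3)] $H(y+m)=H(y)+\mu_cc(m)$ for $y\in\mathbb{R}^3$ and $m\in\mathbb{Z}^3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $r^+=\max\{r,0\}$, $M=\max\{5(C+1)\mu_c,\ \frac32(\Lambda_0+\mu_u)\}$ and
\[
\Phi(a)=M\bigl(|s(a)|+|u(a)|\bigr)+\Lambda_0\,c(a)^+ .
\]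
Then $\Phi(0)=0$ and $\Phi(a+a')\le\Phi(a)+\Phi(a')$. We claim that for all $x,x'\in E$ and $|t|,|t'|\le\delta$, with $z=x+te_c$ and $z'=x'+t'e_c$,
\begin{equation}\label{eq:key}
G(x')-G(x)\le\Phi(z'-z).
\end{equation}

\emph{The claim implies the lemma.} Put
\[
H(y)=\inf\bigl\{G(x)+\Phi(y-x-te_c):\ x\in E,\ |t|\le\delta\bigr\}.
\]
Fix $x',t',z'$ as above. By \eqref{eq:key} and $\Phi(z'-z)\le\Phi(z'-y)+\Phi(y-z)$, each term satisfies $G(x)+\Phi(y-z)\ge G(x')-\Phi(z'-y)$. So $H(y)$ is finite. For $y=z'$ we get $H(z')\ge G(x')$, and the term $(x',t')$ gives equality; this is (H1). Subadditivity gives $H(y+a)\le H(y)+\Phi(a)$ for all $y,a$, so $|H(y+a)-H(y)|\le\max\{\Phi(a),\Phi(-a)\}$ and $H$ is Lipschitz. Since $\Phi(re_c)=\Lambda_0r$ and $\Phi(-re_c)=0$ for $r\ge0$, the same inequality gives both bounds in (H2). Property (H3) follows from $E+m=E$ and (G2).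

\emph{Proof of the claim.} Let $\Delta s,\Delta c,\Delta u$ be the coordinates of $z'-z$; note that $\Delta s$ and $\Delta u$ are also the coordinates of $x'-x$. By Proposition~\ref{prop:G}(c) and $\delta\le1$,
\begin{equation}\label{eq:near}
|G(x)-\mu_cc(z)|\le(C+1)\mu_c ,
\end{equation}
and the same holds for $x',z'$.

\emph{Case 1: $|\Delta s|+|\Delta u|\ge0.4$.} The center lines of $z$ and $z'$ are far apart, and the price $M$ pays for everything: by \eqref{eq:near},
\[
G(x')-G(x)\le\mu_c\Delta c+2(C+1)\mu_c\le\Lambda_0(\Delta c)^++0.4M\le\Phi(z'-z).
\]

\emph{Case 2: $|\Delta s|+|\Delta u|<0.4$.} We move $x$ inside $X$ to the center line of $x'$. Let $\sigma'=s(x')$. By \eqref{eq:persist} the deep edge that carries $x$ is $\sigma'$-admissible, so the point $x_1\in P_{\sigma'}$ with $\pi(x_1)=\pi(x)$ lies in $X$, and $G(x_1)=G(x)$ by (G1). Lemma~\ref{lem:paths} leads from $x_1$ to a point $x_2\in X\cap P_{\sigma'}$ with $u(x_2)=u(x')$, and by (G3)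
\[
|c(x_2)-c(x)|\le\tfrac32|\Delta u|,\qquad|G(x_2)-G(x)|\le\tfrac32\mu_u|\Delta u| .
\]
The point $x_2$ need not lie in $E$; this is why $G$ was defined and studied on all of $X$. Let $r=c(x')-c(x_2)$. If $r<d_0$, then $G(x')\le G(x_2)$, by monotonicity when $r\le0$ and by merging when $0<r<d_0$. If $r\ge d_0$, then $|t'-t|\le2\delta\le d_0/2\le r/2$, so
\[
\tfrac r2\le r+t'-t=\Delta c+c(x)-c(x_2)\le(\Delta c)^++\tfrac32|\Delta u| ,
\]
and Proposition~\ref{prop:G}(c) gives $G(x')-G(x_2)\le\mu_cr+2C\mu_c\le\mu_c(1+2C/d_0)\,r=\Lambda_0r/2$. In both cases $G(x')-G(x_2)\le\Lambda_0(\Delta c)^++\frac32\Lambda_0|\Delta u|$, and therefore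
\[
G(x')-G(x)\le\Lambda_0(\Delta c)^++\tfrac32(\Lambda_0+\mu_u)|\Delta u|\le\Phi(z'-z).\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Put
\begin{equation}\label{eq:constants}
\kappa=\frac{\delta}{5(C+1)}<1,\qquad\eta=\frac{\kappa}{\mu_c}\in(0,1),\qquad\Lambda=\mu_c\Bigl(3+\frac{4C}{d_0}\Bigr),\qquad r_0=\frac\delta5 .
\end{equation}
The numbers $C,d_0,\delta,\kappa$ do not depend on $k$, while $\mu_s\to0$ and $\mu_c/\mu_u\to0$ as $k\to\infty$. So for all large $k$
\begin{equation}\label{eq:gap}
\mu_s<\kappa<\Lambda<\mu_u .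
\end{equation}
Apart from the condition $k\ge2$, this is the only place where $k$ has to be large. Fix such a $k$, and let
\[
g=(1-\eta)H+\eta\mu_cc=(1-\eta)H+\kappa c,\qquad F_0(s,c,u)=(\mu_ss,\ g(s,c,u),\ \mu_uu).
\]
The function $g$ is Lipschitz; $g-\mu_cc=(1-\eta)(H-\mu_cc)$ is $\mathbb{Z}^3$-periodic by (H3); and (H2) with $\Lambda_0+\kappa\le\Lambda$ gives
\begin{equation}\label{eq:gslope}
\kappa r\le g(y+re_c)-g(y)\le\Lambda r\qquad(y\in\mathbb{R}^3,\ r\ge0).
\end{equation}
For $z=x+te_c$ with $x\in E$ and $|t|\le\delta$, property (H1) and \eqref{eq:near} give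
\[
\|F_0(z)-F(x)\|_\infty=|g(z)-G(x)|=\eta\,|\mu_cc(z)-G(x)|\le\kappa(C+1)=r_0 .
\]
Since $2r_0=2\delta/5$, Lemma~\ref{lem:trap} yields:
\begin{equation}\label{eq:trap}
\text{the open $r_0$-neighborhood of $F_0(\widetilde K)$ for $\|\cdot\|_\infty$ is contained in $\operatorname{int}\widetilde K$.}
\end{equation}

It remains to smooth $g$. Let $\chi\ge0$ be a $C^\infty$ function with integral $1$ and $\chi(-y)=\chi(y)$, with compact support in the open ball $\{\|y\|_\infty<\rho\}$. Let $\hat g=g*\chi$. As $g$ is Lipschitz, we can choose $\rho\le r_0/2$ so small that $\sup|\hat g-g|<r_0/2$. The symmetry of $\chi$ gives $c*\chi=c$ for the linear function $c$, so $\psi=\hat g-\mu_cc=(g-\mu_cc)*\chi$ is $C^\infty$ and $\mathbb{Z}^3$-periodic. Averaging \eqref{eq:gslope} against $\chi$ shows that $\hat g$ satisfies the same inequalities, so $b=\mu_c+\partial_c\psi=\partial_c\hat g\in[\kappa,\Lambda]$. By \eqref{eq:gap} and Proposition~\ref{prop:ph}, the map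
\[
\tilde f=B+\psi e_c,\qquad\tilde f(s,c,u)=(\mu_ss,\ \hat g(s,c,u),\ \mu_uu),
\]
induces a $C^\infty$ partially hyperbolic diffeomorphism $f$ isotopic to $B=A^{2k}$, which is Anosov with stable direction $e_s$ and unstable plane spanned by $e_c,e_u$. For $z\in\widetilde K$ we have $\|\tilde f(z)-F_0(z)\|_\infty<r_0/2$, so $\tilde f(z)\in\operatorname{int}\widetilde K$ by \eqref{eq:trap}. Thus $f(K)\subset\operatorname{int}K$ with $\emptyset\ne K\ne\mathbb{T}^3$ compact, and $f$ is not transitive by Lemma~\ref{lem:wander}. \qed

\section{Proof of Theorem~\ref{thm:robust}}\label{sec:robust}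

Let $\mathcal{U}_k$ be the set of all partially hyperbolic diffeomorphisms isotopic to $A^{2k}$ that have a trapping region. It contains the diffeomorphism $f$ of Section~\ref{sec:proof}.

\emph{Openness.} We use the standard fact that the partially hyperbolic diffeomorphisms form an open subset of the $C^1$ diffeomorphisms; it is proved with cone fields around the invariant bundles, whose strict invariance persists under $C^1$-small perturbations. For a fixed compact $K$ the condition $h(K)\subset\operatorname{int}K$ is $C^0$-open. Isotopy classes are $C^1$-open: if $h'$ is $C^1$-close to $h$, suitable lifts satisfy $\tilde h'=\tilde h+\varphi$ with $\varphi$ periodic and $C^1$-small; the maps $\tilde h+t\varphi$, $t\in[0,1]$, have invertible derivative, so they induce coverings of $\mathbb{T}^3$, and these are diffeomorphisms because they act on $\pi_1$ by the same isomorphism as $h$. Hence $\mathcal{U}_k$ is $C^1$-open.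

\emph{(a)} Let $h\in\mathcal{U}_k$ have the trapping region $K$. By Lemma~\ref{lem:wander}, $h$ is not transitive and $O=\operatorname{int}K\setminus h(K)$ is open, nonempty and wandering. The sets $h^j(O)$, $j\ge0$, are pairwise disjoint and have equal measure for an invariant probability measure, so $O$ has measure $0$ and the measure is not fully supported. The compact sets $h(K)$ and $\mathbb{T}^3\setminus\operatorname{int}K$ are disjoint and nonempty. If $\varepsilon>0$ is less than their distance, then $x_j\in K$ and $d(h(x_j),x_{j+1})<\varepsilon$ imply $x_{j+1}\in K$. So no $\varepsilon$-chain goes from a point of $K$ to a point outside $K$.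

\emph{(b)} The Fej\'er means $\psi'$ of the periodic function $\psi$ are trigonometric polynomials. They converge to $\psi$ in $C^1$, because taking Fej\'er means commutes with differentiation and converges uniformly for continuous periodic functions. The maps induced by $B+\psi'e_c$ are real analytic and converge to $f$ in $C^1$, so they eventually lie in the open set $\mathcal{U}_k$.

\emph{(c)} We show that $f$ and $K$ of Section~\ref{sec:proof} have this property. Let $J\subset\operatorname{int}\widetilde K$ be a compact segment of a center line. It is covered by segments $\{x+te_c:|t|\le\delta\}$ with $x\in E$ on the same line, and finitely many suffice because the line meets $E\subset X$ in a locally finite set. The function $H$ is constant on each of them by (H1), and it is continuous, so it is constant on $J$. Thus $g$ is affine with slope $\kappa$ on $J$. Now let $y\in\tilde f(\widetilde K)$. It is within distance less than $r_0/2$ of $F_0(\widetilde K)$, and the support of $\chi$ lies in the open ball of radius $r_0/2$, so the compact set $y-\operatorname{supp}\chi$ lies in $\operatorname{int}\widetilde K$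 by \eqref{eq:trap}. For small $r>0$ the segments from $y'$ to $y'+re_c$ with $y'\in y-\operatorname{supp}\chi$ also lie in $\operatorname{int}\widetilde K$. Averaging $g(y'+re_c)-g(y')=\kappa r$ against $\chi$ gives $\hat g(y+re_c)-\hat g(y)=\kappa r$, so $b(y)=\kappa$. Hence $b=\kappa$ on $f(K)$.

The set $\Gamma_f$ is a decreasing intersection of nonempty compact sets, so it is nonempty and compact, $f(\Gamma_f)=\Gamma_f$, and $\Gamma_f\subset f(K)$. Over $\Gamma_f$, by Proposition~\ref{prop:ph}, $Df^N$ multiplies the fields $\xi^s,e_c,\xi^u$ by $\mu_s^N,\kappa^N,\mu_u^N$. These fields form a continuous frame over a compact set, and $\mu_s<\kappa<1<\mu_u$. So $E^s\oplus E^c$ is uniformly contracted and $E^u$ is uniformly expanded.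

\emph{(d)} Let $h\in\mathcal{U}_k$ have the trapping region $K$. On each of the three line bundles, the norm of $Dh^{-N}$ at $h^N(x)$ is the reciprocal of the norm of $Dh^N$ at $x$. Inverting the inequalities \eqref{eq:ph} shows that $h^{-1}$ is partially hyperbolic with $E^s$ and $E^u$ exchanged, and $h^{-1}$ is isotopic to $A^{-2k}$, whose middle eigenvalue is $\mu_c^{-1}<1$. The compact set $K'=\mathbb{T}^3\setminus\operatorname{int}K$ is nonempty and proper. If $y\in K'$, then $h^{-1}(y)\notin K$, because $h(K)\subset\operatorname{int}K$. So $h^{-1}(K')$ lies in the open set $\mathbb{T}^3\setminus K\subset K'$, and $K'$ is a trapping region for $h^{-1}$, which is not transitive by Lemma~\ref{lem:wander}. The same argument applies with $h$ and $h^{-1}$ exchanged, so the inverses of the elements of $\mathcal{U}_k$ are exactly the partially hyperbolic diffeomorphisms isotopic to $A^{-2k}$ that have a trapping region. This set is open by the argument given for $\mathcal{U}_k$. \qed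

\begin{thebibliography}{1}

\bibitem{classification}
\emph{Classification of partially hyperbolic diffeomorphisms in dimension 3},\\
\texttt{http://www.cmat.edu.uy/\%7Erpotrie/documentos/pdfs/minicurso082013.pdf}

\end{thebibliography}
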